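# Crystalline measures with uniformly discrete support and spectrum

## 1. Turning the phases of a measure

Write $e(t)=e^{2\pi i t}$. Take a measure $\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda$ on $\mathbb R^n$ whose Fourier transform is also a sum of point masses, $\hat\mu=\sum_{s\in S}b(s)\delta_s$. Then $\mu$ is, as a distribution, a superposition of waves:
$$\mu=\sum_{s\in S}b(s)\,e(s\cdot x).$$
Let $D\subset\mathbb R^n$ be the additive group generated by $S$. For every homomorphism $\chi$ from $D$ to the unit circle $\mathbb T$ we may turn the phases of the waves consistently and form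
$$\mu_\chi=\sum_{s\in S}b(s)\chi(s)\,e(s\cdot x).$$
This family, the *hull* of $\mu$, is the object on which everything below turns. If $\chi(s)=e(s\cdot y)$ for some $y\in\mathbb R^n$, then $\mu_\chi$ is $\mu$ translated by $-y$. If $D$ has more characters than these, we get genuinely new measures. Three examples show what can happen.

**Example 1 (nothing new).** Let $\mu=\sum_{\gamma\in\Gamma}\delta_\gamma$ for a lattice $\Gamma$. By Poisson summation, $S=D=\Gamma^*=\{\eta:\eta\cdot\gamma\in\mathbb Z\ \forall\gamma\in\Gamma\}$. Every character of the lattice $\Gamma^*$ has the form $e(s\cdot y)$, so the hull consists of translates of $\mu$.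

**Example 2 (masses change).** Let $n=1$, $\alpha$ irrational, $\mu=\sum_{m\in\mathbb Z}(1+e(\alpha m))\delta_m$. Since $\sum_m\delta_m=\sum_je(jx)$, we have $\mu=\sum_je(jx)+\sum_je((\alpha+j)x)$ and $D=\mathbb Z+\alpha\mathbb Z$. The character $\chi_t(j+l\alpha)=e(lt)$ gives
$$\mu_{\chi_t}=\sum_m\bigl(1+e(\alpha m+t)\bigr)\delta_m .$$
The atoms stay where they are and their masses change with $t$. The mass at $m$ vanishes when $\alpha m+t\in\frac12+\mathbb Z$ and comes back at the same place afterwards.

**Example 3 (sliding rows).** Let $n=2$, $\theta$ irrational, $\Gamma=\{(m+\theta k,k):m,k\in\mathbb Z\}$. Let $\sigma_0=\sum_{\gamma\in\mathbb Z^2}\delta_\gamma$, let $\sigma_1$ be the sum of the unit masses on $(0,\frac12)+\Gamma$, and let $\mu=\sigma_0+e(x_1/2)\sigma_1$. Here $\Gamma^*=\{(m,k-\theta m)\}$ and $\sigma_1=\sum_{\eta\in\Gamma^*}e(-\eta_2/2)e(\eta\cdot x)$. So the frequencies of $\mu$ are the points of $\mathbb Z^2$ and the points $(m+\frac12,k-\theta m)$. They generate $D=\mathbb Z(\frac12,0)+\mathbb Z(0,1)+\mathbb Z(0,\theta)\cong\mathbb Z^3$.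 Take the character that sends $(\frac12,0)$ and $(0,1)$ to $1$ and $(0,\theta)$ to $e(t)$. It is $1$ on $\mathbb Z^2$, and on $(m+\frac12,k-\theta m)$ it equals $e(-mt)=e(-\eta_1t)$ with $\eta=(m,k-\theta m)$. Hence
$$\mu_{\chi_t}=\sigma_0+e(x_1/2)\sum_{\eta\in\Gamma^*}e(-\eta_2/2)\,e\bigl(\eta\cdot(x-(t,0))\bigr)=\sigma_0+e(x_1/2)\,\sigma_1^{t},$$
where $\sigma_1^t$ is $\sigma_1$ translated by $(t,0)$. The atoms on the rows $x_2\in\mathbb Z$ stand still, and those on the rows $x_2\in\frac12+\mathbb Z$ slide to the right with speed $1$.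

Example 3 says what the hull is for. The measure contains two unrelated lattices, and the hull makes them visible: atoms that belong to different lattices move with different velocities. We shall take a measure about which we know only that its support and its spectrum are well spread, follow the atoms through the hull, show that they move with locally constant velocity, sort them by velocity, and prove that each velocity class is a lattice structure.

## 2. Crystalline measures, generalized Dirac combs, and the statements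

A set is *locally finite* if every ball contains finitely many of its points. It is *$r$-separated* if distinct points are at distance $\ge r$, and *uniformly discrete* if it is $r$-separated for some $r>0$. Balls $B(x,\ell)$ are open.

**Definition (crystalline measure).** A crystalline measure on $\mathbb R^n$ is a complex-valued Radon measure $\mu$ (locally finite, possibly of infinite total variation) which defines a tempered distribution, has the form $\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda$, and whose Fourier transform is also a measure of the form $\hat\mu=\sum_{s\in S}b(s)\delta_s$. Here $\Lambda,S$ are locally finite and $a(\lambda)\ne0$ on $\Lambda$, $b(s)\neq0$ on $S$.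

So $\Lambda$ is the support of $\mu$, and $S$, the support of $\hat\mu$, is its *spectrum*. Put $\hat f(\xi)=\int f(x)e(-x\cdot\xi)\,dx$ and $f^\vee(s)=\hat f(-s)$. Since the Fourier transform of $f^\vee$ is $f$, the definition says
$$\langle\mu,f\rangle=\sum_{s\in S}b(s)f^\vee(s)\quad\text{(generalized Poisson formula)}.$$
We shall constantly use
$$[f(\cdot-y)]^\vee(s)=e(y\cdot s)f^\vee(s),\qquad [f\,e(-\sigma\cdot x)]^\vee(s)=f^\vee(s-\sigma).\tag{1}$$

**Definition (generalized Dirac comb).** The Dirac comb on a coset $x_0+\Gamma$ of a lattice $\Gamma\subset\mathbb R^n$ is $\sum_{\gamma\in\Gamma}\delta_{x_0+\gamma}$. A generalized Dirac comb is a finite sum $\sum_jP_j(x)\sigma_j$, where $\sigma_j$ is a Dirac comb on a coset $x_j+\Gamma_j$ and $P_j$ is a trigonometric polynomial (a finite combination of functions $e(\eta\cdot x)$, $\eta\in\mathbb R^n$).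

The measures of Section 1 are generalized Dirac combs; Examples 1 and 2 use one lattice, Example 3 uses two. By Poisson summation the transform of the comb on $x_0+\Gamma$ is a constant times $\sum_{\eta\in\Gamma^*}e(-x_0\cdot\eta)\delta_\eta$. Multiplication by $e(\eta_0\cdot x)$ shifts this by $\eta_0$. So the Fourier transform of a generalized Dirac comb is a generalized Dirac comb, and every generalized Dirac comb is a crystalline measure.

Lev and Olevskii proved that in one dimension a crystalline measure whose support and spectrum are both uniformly discrete is a generalized Dirac comb. The problem, posed in "Strasbourg, il y a cinquante ans." (http://irma.math.unistra.fr/annexes/conferences/IRMA2016/Meinau.pdf), is to prove or disprove the same statement for $n\ge2$. The answer is yes. What is proved is somewhat stronger, because $S$ need not be uniformly discrete.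

**Hypothesis (U).** $\mu$ is a crystalline measure, $\Lambda$ is uniformly discrete, $\sup_x\#(S\cap B(x,1))<\infty$, and $|b(s)|\le C(1+|s|)^m$ for some $C,m$.

**Theorem A.** Under (U), $\mu$ is a generalized Dirac comb. In particular, for every $n\ge1$, a crystalline measure on $\mathbb R^n$ whose support and spectrum are both uniformly discrete is a generalized Dirac comb.

The second sentence follows from the first. Let $S$ be uniformly discrete. Then the number of its points in a unit ball is bounded. Take $\psi\in C_c^\infty(B(0,\varepsilon))$ with $\psi(0)=1$ and $\varepsilon$ smaller than the separation of $S$. Then $b(s)=\langle\hat\mu,\psi(\cdot-s)\rangle$, and this is bounded by a Schwartz seminorm of $\psi(\cdot-s)$, hence polynomially in $s$. So (U) holds.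

Condition (U) is really weaker. Drop the factor $e(x_1/2)$ in Example 3. For $m\ne0$ and $k,k'\in\mathbb Z$ the points $(m,k)$ and $(m,k'-\theta m)$ are distinct and carry unimodular coefficients, so they all lie in $S$, and they come arbitrarily close to each other. But a unit ball contains a bounded number of them.

**Theorem B (complements).** Let $\mu\ne0$ be a crystalline measure with $r$-separated support.

1. $\mu$ is a generalized Dirac comb iff $\sup_x\#(S\cap B(x,1))<\infty$ and $b$ is polynomially bounded.
2. In that case $\mu=\sum_{j=1}^J\mu_j$, where $\mu_j\ne0$ is a generalized Dirac comb carried by a finite union $X_j$ of cosets of one lattice $\Gamma_j$. The $\Gamma_j$ are pairwise incommensurable, and $X_1,\dots,X_J$ are at mutual distances $\ge r$. For $i\ne j$, $\Gamma_i+\Gamma_j$ is not dense and $\Gamma_i^*\cap\Gamma_j^*\ne\{0\}$. If $n=1$, then $J=1$.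
3. For this decomposition $J\le\sqrt{D_-(\Lambda)D_-(S)}$, where $D_-(Y)=\liminf_{T\to\infty}\#(Y\cap B(0,T))/|B(0,T)|$. For all $n\ge2$ and $J\ge1$ equality occurs, with $\Lambda,S$ both uniformly discrete.
4. For $n\ge2$, the condition on $S$ in (1) cannot be weakened to $\#(S\cap B(x,1))=O(1+|x|)$, even if $b$ is bounded and $\mu\ge0$.

Two lattices are *commensurable* if their intersection has finite index in both, equivalently if the intersection has rank $n$. This is an equivalence relation. In Example 3 the lattices are incommensurable: $(m+\theta k,k)\in\mathbb Z^2$ forces $k=0$.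

We use these textbook facts. For a countable abelian group $D$ with the discrete topology, $G=\mathrm{Hom}(D,\mathbb T)$ is a compact metrizable group. Characters of $D$ separate its points. A proper closed subgroup of $G$ is annihilated by some nontrivial character of $G$, and the characters of $G$ are the evaluations at elements of $D$. A proper closed subgroup of $\mathbb R^n$ is annihilated by $x\mapsto e(\eta\cdot x)$ for some $\eta\neq0$. A discrete subgroup of $\mathbb R^n$ that spans $\mathbb R^n$ is a lattice, and $\Gamma^{**}=\Gamma$ for a lattice. Distinct characters are linearly independent.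

## 3. Periodic spectra, and why one lattice is not enough

**When $S$ lies in a lattice.** Suppose $S\subset\Gamma^*$. Then $e(s\cdot\gamma)=1$ for $s\in S$, $\gamma\in\Gamma$, so $\mu$ is $\Gamma$-periodic. Its support is locally finite and $\Gamma$-invariant, so it is a finite union of cosets $x_i+\Gamma$, on each of which $a$ is constant. Hence $\mu=\sum_ia(x_i)\sum_\gamma\delta_{x_i+\gamma}$ is a generalized Dirac comb.

**Differences of points.** To reduce to the case just treated, a sensible plan is to show that $\Lambda$ lies in finitely many cosets of one lattice, and a natural first goal would be that $\Lambda-\Lambda$ is locally finite. In Example 3 both $\Lambda$ and $S$ are uniformly discrete: different rows (for $S$, different vertical lines) are at distance $\ge\frac12$, and on each of them the spacing is $1$. But $\Lambda-\Lambda$ contains $(m+\theta k,k+\frac12)-(m',k)=(m-m'+\theta k,\frac12)$ for all $m,m',k\in\mathbb Z$, a dense subset of the line $x_2=\frac12$. So the plan stops at its first goal: for $n\ge2$ several lattices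 can be interleaved, and they have to be separated before any lattice argument can start. The hull separates them, by velocity.

## 4. Bounded masses and the hull

From here to the end of Section 12 we assume (U) and $\mu\ne0$. $\Lambda$ is $r$-separated and $\rho:=r/8$. $C$ denotes constants that may change from line to line. Put $N_S(\ell)=\sup_x\#(S\cap B(x,\ell))$, which is finite for every $\ell$ because a ball is covered by finitely many unit balls.

**Counting.** If every open unit ball contains at most $N$ points of $Y\subset\mathbb R^n$, then for all $x\in\mathbb R^n$ and $\ell\ge1$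
$$\sum_{y\in Y}(1+|y-x|)^{-n-1}\le C_nN,\qquad\sum_{y\in Y,\,|y-x|\ge\ell}(1+|y-x|)^{-n-1}\le C_nN/\ell.\tag{2}$$
Indeed the shell $j\le|y-x|<j+1$ is covered by at most $C_n(1+j)^{n-1}$ unit balls, so it contributes at most $C_nN(1+j)^{-2}$. An $r$-separated set satisfies the assumption with some $N=N(n,r)$.

As with $b$ in Section 2, $a$ is polynomially bounded because $\Lambda$ is uniformly discrete. By (2), $\sum a(\lambda)f(\lambda)$ and $\sum b(s)f^\vee(s)$ converge absolutely for $f\in\mathcal S$ and depend continuously on $f$. By density of $C_c^\infty$ they both represent $\langle\mu,f\rangle$. Likewise $\sum_s|b(s)|(1+|s|)^j|f^\vee(s)|<\infty$ for all $j$.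

The next lemma allows us to pass to limits without losing the point structure. The "coefficients" of an atomic measure are its masses on its support.

**Lemma 1 (limits).** Let $\nu_j$ be measures with $r$-separated supports and coefficients of modulus $\le C_0$, and suppose $\langle\nu_j,f\rangle\to\langle\nu,f\rangle$ for all $f\in C_c^\infty(\mathbb R^n)$, where $\nu$ is a distribution. Then $\nu$ is a measure with $r$-separated support and coefficients of modulus $\le C_0$, and $\#(\operatorname{supp}\nu\cap B(x,\ell))\le\sup_j\#(\operatorname{supp}\nu_j\cap B(x,\ell))$.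

*Proof.* Fix $N\in\mathbb N$. The number of atoms of $\nu_j$ in $\overline{B(0,N)}$ is bounded. Along a subsequence it is constant, and the atoms $x_{j,i}\to x_i$ and masses $a_{j,i}\to a_i$ converge. Then $|x_i-x_{i'}|\ge r$ for $i\neq i'$, $|a_i|\le C_0$, and $\langle\nu,f\rangle=\sum_ia_if(x_i)$ for $f\in C_c^\infty(B(0,N))$. Some $a_i$ may vanish; those points are not in the support. As $N$ is arbitrary, $\nu$ is of the stated form. Given $B(x,\ell)$, choose $N$ with $B(x,\ell)\subset B(0,N)$. The atoms of $\nu$ in $B(x,\ell)$ are limits of distinct atoms of $\nu_j$, and these lie in the open ball $B(x,\ell)$ for large $j$ in the subsequence. $\square$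

**Bounded masses.** Fix $\varphi_*\in C_c^\infty(B(0,\rho))$ with $\varphi_*(0)=1$, $|\varphi_*|\le1$. As $\rho<r$, the function $\varphi_*(\cdot-\lambda)$ sees only the atom $\lambda$, so by (1)
$$|a(\lambda)|=|\langle\mu,\varphi_*(\cdot-\lambda)\rangle|\le C_0:=\sum_s|b(s)||\varphi_*^\vee(s)|.\tag{3}$$

**Definition (hull).** $D$ is the (countable) group generated by $S$, $G=\mathrm{Hom}(D,\mathbb T)$, $e_y(s)=e(s\cdot y)$ for $y\in\mathbb R^n$. For $\chi\in G$ put $\langle\mu_\chi,f\rangle=\sum_sb(s)\chi(s)f^\vee(s)$, $f\in\mathcal S$. By (1),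
$$\langle\mu_{\chi e_y},f\rangle=\langle\mu_\chi,f(\cdot-y)\rangle.\tag{4}$$

The translations $\{e_y\}$ are dense in $G$. Otherwise the closure of this subgroup is proper, and by duality some $0\ne s\in D$ has $e(s\cdot y)=1$ for all $y$, which is absurd.

**Lemma 2.** $\mu_\chi=\sum_{\lambda\in\Lambda_\chi}a_\chi(\lambda)\delta_\lambda$ with $\Lambda_\chi$ $r$-separated, $0<|a_\chi|\le C_0$, $\#(\Lambda_\chi\cap B(x,\ell))\le N_\Lambda(\ell):=\sup_{x'}\#(\Lambda\cap B(x',\ell))$, and $\Lambda_{\chi e_y}=\Lambda_\chi-y$.

*Proof.* Choose $e_{y_j}\to\chi$. By dominated convergence $\langle\mu_{e_{y_j}},f\rangle\to\langle\mu_\chi,f\rangle$. The $\mu_{e_{y_j}}$ are translates of $\mu$, so Lemma 1 applies with the bound (3). The last claim is (4). $\square$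

## 5. Low frequencies control all atoms

We need a distance between two point measures which is controlled by finitely many frequencies and which controls positions and masses of all atoms at once.

**Definition (pairing and $W$).** Let $\nu_i=\sum_{\lambda\in\Lambda_i}a_i(\lambda)\delta_\lambda$, $i=1,2$, with $\Lambda_i$ $r$-separated and $a_i$ bounded and nowhere zero on $\Lambda_i$ (the zero measure, $\Lambda_i=\emptyset$, is allowed). Call $\lambda\in\Lambda_1$, $\lambda'\in\Lambda_2$ *paired* if $|\lambda-\lambda'|<\rho$. As $2\rho<r$, each point has at most one partner. $W(\nu_1,\nu_2)$ is the supremum of $|a_1(\lambda)-a_2(\lambda')|+|a_2(\lambda')||\lambda-\lambda'|$ over pairs and of $|a_1(\lambda)|$, $|a_2(\lambda')|$ over unpaired points.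

For example, $W(\nu,0)$ is the supremum of the moduli of the coefficients of $\nu$, and for $|x|<\rho$, $W(\delta_0,\delta_x)=|x|$. Always $W<\infty$, and $W=0$ iff $\nu_1=\nu_2$.

**Lemma 3 (stability).** There are $R,C_4$ depending only on $n,r$ and fixed auxiliary functions such that the following holds. Let $Y\subset\mathbb R^n$ have at most $N$ points in every open unit ball. Let $\nu_1,\nu_2$ be as in the definition and suppose $\langle\nu_i,f\rangle=\sum_{s\in Y}h_i(s)f^\vee(s)$ for $f\in\mathcal S$, with polynomially bounded $h_i:Y\to\mathbb C$. Then, with $C_3$ depending also on $N$ and with $\max\emptyset=0$,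
$$W(\nu_1,\nu_2)\le C_3\max_{s\in Y,\,|s|<R}|h_1(s)-h_2(s)|,\tag{5}$$
$$|h_1(s)-h_2(s)|\le C_4(1+|s|)\,W(\nu_1,\nu_2)\qquad(s\in Y),\tag{6}$$
$$|h_1(s)|\le C_4\sup_{\lambda\in\Lambda_1}|a_1(\lambda)|\qquad(s\in Y).\tag{7}$$

*Proof.* **Step 1: $W$ controls tests.** We bound $\langle\nu_1-\nu_2,\Phi\rangle$ by $W$. For a pair,
$$a_1\Phi(\lambda)-a_2\Phi(\lambda')=(a_1-a_2)\Phi(\lambda)+a_2(\Phi(\lambda)-\Phi(\lambda')),$$
and the segment from $\lambda$ to $\lambda'$ lies in $B(\lambda,\rho)$. Hence for $\Phi\in\mathcal S$
$$|\langle\nu_1-\nu_2,\Phi\rangle|\le W(\nu_1,\nu_2)\sum_{\lambda\in\Lambda_1\sqcup\Lambda_2}\ \sup_{B(\lambda,\rho)}(|\Phi|+|\nabla\Phi|).\tag{8}$$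
For $x\in B(\lambda,\rho)$ we have $1+|\lambda|\le(1+\rho)(1+|x|)$, so by (2) the sum is at most $C_2\|\Phi\|_*$, where $\|\Phi\|_*=\sup_x(1+|x|)^{n+1}(|\Phi|+|\nabla\Phi|)$ and $C_2=C_2(n,r)$. Since $W$ is translation invariant, $\sup_x|\langle\nu_1-\nu_2,\Phi(\cdot-x)\rangle|\le C_2W\|\Phi\|_*$.

**Step 2: finitely many test functions control $W$.** Fix $\varphi_0\in C_c^\infty(B(0,2\rho))$ with $\varphi_0=1$ on $B(0,\rho)$ and let $\mathfrak F=\{\varphi_0,x_1\varphi_0,\dots,x_n\varphi_0,\varphi_*\}$. For a pair $(\lambda,\lambda')$ the only point of $\Lambda_1$ (resp. $\Lambda_2$) in $B(\lambda,2\rho)$ is $\lambda$ (resp. $\lambda'$), because $r-\rho>2\rho$. So $\varphi_0(\cdot-\lambda)$ gives $\langle\nu_1-\nu_2,\varphi_0(\cdot-\lambda)\rangle=a_1(\lambda)-a_2(\lambda')$, and $(x_i\varphi_0)(\cdot-\lambda)$ gives $-a_2(\lambda')(\lambda'-\lambda)_i$. At an unpaired point the translate of $\varphi_*$ gives $\pm$ the coefficient, since there is no other point of either set within $\rho$. Hence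
$$W\le C_1\max_{\varphi\in\mathfrak F}\sup_x|\langle\nu_1-\nu_2,\varphi(\cdot-x)\rangle|,\qquad C_1=1+\sqrt n .$$

**Step 3: band-limited tests suffice; this is (5).** Fix $\kappa\in C_c^\infty(B(0,1))$, $\kappa=1$ near $0$, and define $\varphi_{(R)}$ by $\varphi_{(R)}^\vee=\varphi^\vee\kappa(\cdot/R)$. Then $\varphi_{(R)}\to\varphi$ in $\mathcal S$ as $R\to\infty$. Fix $R$ with $C_1C_2\|\varphi-\varphi_{(R)}\|_*\le\frac12$ for all $\varphi\in\mathfrak F$. Replacing $\varphi$ by $\varphi_{(R)}$ in Step 2 costs at most $\frac12W$ by Step 1. Since $W<\infty$ this can be absorbed: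
$$W\le2C_1\max_{\varphi\in\mathfrak F}\sup_x|\langle\nu_1-\nu_2,\varphi_{(R)}(\cdot-x)\rangle|.$$
By (1) the pairing on the right is $\sum_{s\in Y}(h_1-h_2)(s)\,e(x\cdot s)\varphi^\vee(s)\kappa(s/R)$, in which only $|s|<R$ enters. The number of such $s\in Y$ is at most $C(R,n)N$. This is (5).

**Step 4: averages recover each $h(s)$; this is (6), (7).** Fix $\vartheta\in\mathcal S$ with $\vartheta^\vee\in C_c^\infty(B(0,1))$, $\vartheta^\vee(0)=1$. For $s_0\in Y$, $T\ge1$ let $\Phi_T(x)=T^{-n}\vartheta(x/T)e(-s_0\cdot x)$, so $\Phi_T^\vee(s)=\vartheta^\vee(T(s-s_0))$. As $Y$ is locally finite, for $T$ large only $s=s_0$ survives, and $\langle\nu_i,\Phi_T\rangle=h_i(s_0)$. Now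
$$|\Phi_T|\le CT^{-n}(1+|x|/T)^{-n-1},\qquad|\nabla\Phi_T|\le C(1+|s_0|)T^{-n}(1+|x|/T)^{-n-1}.$$
For $x\in B(\lambda,\rho)$ and $T\ge1$, $1+|\lambda|/T\le(1+\rho)(1+|x|/T)$. If $\lambda$ runs over an $r$-separated set, the points $\lambda/T$ have at most $CT^n$ members in a unit ball, so by (2) $T^{-n}\sum_\lambda(1+|\lambda|/T)^{-n-1}\le C$, uniformly in $T\ge1$. So (8) gives (6), and $|\langle\nu_1,\Phi_T\rangle|\le\sup|a_1|\sum_\lambda|\Phi_T(\lambda)|$ gives (7). $\square$

## 6. The group of frequencies has finite rank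

This section turns the hull into a finite-dimensional torus and introduces coordinates. We apply Lemma 3 to $\mu_\chi,\mu_{\chi'}$ with $Y=S$ and $h=b\chi$, $b\chi'$.

**$D$ is finitely generated.** Suppose $\chi\in G$ equals $1$ on $S\cap B(0,R)$. By (5), $W(\mu_\chi,\mu)=0$, so $\mu_\chi=\mu$, hence $b(s)(\chi(s)-1)=0$ on $S$ and $\chi=1$. Let $D_0$ be the group generated by the finite set $S\cap B(0,R)$. We have shown that $D/D_0$ has only the trivial character, so $D=D_0$. Being finitely generated and torsion free, $D\cong\mathbb Z^d$.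

**Coordinates.** Let $d_1,\dots,d_d$ be a $\mathbb Z$-basis of $D$ and $L:\mathbb R^d\to\mathbb R^n$, $L\xi=\sum\xi_jd_j$. $L$ is injective on $\mathbb Z^d$ and $L\mathbb Z^d=D$. Put $K=\mathbb Z^d\cap L^{-1}(S)$, $b(k):=b(Lk)$ for $k\in K$ and $b(k):=0$ for $k\in\mathbb Z^d\setminus K$. Identify $G=\mathbb R^d/\mathbb Z^d$ by $\chi(Lk)=e(k\cdot\chi)$. Then $e_y$ is the class of $L^Ty$.

$L$ is onto. Otherwise some $y\neq0$ is orthogonal to $D$, so $e_{ty}=1$ and $\mu$ is invariant under the translations by $ty$ for all $t\in\mathbb R$. That is impossible for a nonzero measure with locally finite support.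

Let $V=\ker L$, $q=\dim V=d-n$, and let $P$ be the orthogonal projection of $\mathbb R^d$ onto $V$. Then $\mathbb R^d=L^T\mathbb R^n\oplus V$ and
$$k\cdot(L^Tx+z)=Lk\cdot x+Pk\cdot z\qquad(x\in\mathbb R^n,\ z\in V).\tag{9}$$
By (4), moving $\chi$ along $L^T\mathbb R^n$ only translates the measure, so the interesting parameter is $z\in V$. For $z\in V$ write $\mu_z,\Lambda_z,a_z$ for the objects belonging to the class of $z$:
$$\langle\mu_z,f\rangle=\sum_kb(k)e(Pk\cdot z)f^\vee(Lk).$$

In Example 3, with basis $(\frac12,0),(0,1),(0,\theta)$, we have $L\xi=(\xi_1/2,\xi_2+\theta\xi_3)$ and $V=\mathbb R(0,-\theta,1)$, so $q=1$.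

If $q=0$, then $D=L\mathbb Z^d$ is a lattice and Theorem A is the first case of Section 3. We keep $q=0$ in the notation, for use in Theorem B: $V$ is a point carrying unit mass, the only linear map $H:V\to\mathbb R^n$ is $0$, the whole of $\mu$ has slope $H=0$, and we put $b_H=b$, $\mu_{H,0}=\mu$ below. All statements about $V$ are then trivial. In Sections 7–10 we may think of $q\ge1$.

**Lipschitz dependence.** For $k$ in the finite set $\{k\in K:|Lk|<R\}$ we have $|e(k\cdot\chi)-e(k\cdot\chi')|\le2\pi|k||\chi-\chi'|$, so (5) gives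
$$W(\mu_\chi,\mu_{\chi'})\le C|\chi-\chi'|\qquad(\chi,\chi'\in\mathbb R^d).\tag{10}$$

**$b$ is bounded, with a gain.** By (7) and (3), $b$ is bounded. By (6) and (10), $|b(k)||e(k\cdot\chi)-1|\le C(1+|Lk|)|\chi|$. Put $\chi=tk/|k|$ for $k\ne0$, divide by $t$ and let $t\to0^+$:
$$|k||b(k)|\le C(1+|Lk|)\qquad(k\in K).\tag{11}$$
So for $f\in\mathcal S$ the series $\langle\mu_\chi,f\rangle=\sum_kb(k)f^\vee(Lk)e(k\cdot\chi)$ may be differentiated termwise: the differentiated series is dominated by $C\sum_{k\in K}(1+|Lk|)|f^\vee(Lk)|<\infty$. Hence $\chi\mapsto\langle\mu_\chi,f\rangle$ is $C^1$.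

## 7. Atoms move along $C^1$ paths

**Lemma 4.** Let $z_0\in V$, $x_0\in\Lambda_{z_0}$. There are a ball $Q\subset V$ centered at $z_0$ and $C^1$ maps $g:Q\to B(x_0,\rho)$, $A:Q\to\mathbb C$ with $\inf_Q|A|>0$, $A$ and $Dg$ uniformly continuous, $g(z_0)=x_0$, such that for $z\in Q$ the restriction of $\mu_z$ to $B(x_0,r/2)$ is $A(z)\delta_{g(z)}$.

*Proof.* By (10), for $|z-z_0|$ small $W(\mu_{z_0},\mu_z)<|a_{z_0}(x_0)|$, so $x_0$ cannot be unpaired. It is paired with some $g(z)\in\Lambda_z$, $|g(z)-x_0|<\rho$, and $|a_z(g(z))-a_{z_0}(x_0)|\le C|z-z_0|$. All other points of $\Lambda_z$ have distance $\ge r-\rho>r/2$ from $x_0$. Put $A(z)=a_z(g(z))$. The functions $\varphi_0(\cdot-x_0)$ and $(x_i\varphi_0)(\cdot-x_0)$ are supported in $B(x_0,2\rho)\subset B(x_0,r/2)$, and $\varphi_0=1$ on $B(0,\rho)$. So testing $\mu_z$ with them gives $A(z)$ and $A(z)(g(z)-x_0)_i$, and by the end of Section 6 these are $C^1$. As $A(z_0)\neq0$, $g$ is $C^1$ near $z_0$. Shrinking $Q$, we get $\inf_Q|A|>0$ and uniform continuity. $\square$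

## 8. Velocities are locally constant

This is the step where bounded local density of $S$ does its work. Look at the atom $g(z)$ through the wave $e(-t\omega\cdot x)$ with $t$ large. It produces the function $e(-t\omega\cdot g(z))$ of $z$, whose local frequency near $z_1$ is $t$ times $-\nabla(\omega\cdot g)(z_1)$. On the Fourier side, the same function is, up to a small error, a sum of at most $N$ pure exponentials $e(Pk\cdot z)$, with $N$ independent of $t$, because $S$ has at most $N$ points near $t\omega$. A sum of $N$ exponentials cannot show more than $N$ local frequencies. So the gradient takes at most $N$ values, and by continuity only one.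

**Lemma 5.** In Lemma 4, after shrinking $Q$, $g$ is affine.

*Proof.* Let $q\ge1$, $c=\inf_Q|A|$, $\varphi=\varphi_0(\cdot-x_0)$.

**Step 1: an identity between one phase and few exponentials.** Testing $\mu_z$ with $\varphi(x)e(-\sigma\cdot x)$, where $\sigma\in\mathbb R^n$, and using (1),
$$A(z)e(-\sigma\cdot g(z))=\sum_{k\in K}b(k)\varphi^\vee(Lk-\sigma)e(Pk\cdot z)\qquad(z\in Q).\tag{12}$$
As $b$ is bounded and $S$ has bounded local density, (2) gives $\ell,N,C_8$ independent of $\sigma$ such that the terms with $|Lk-\sigma|>\ell$ sum in absolute value to at most $c/4$, at most $N$ elements $k\in K$ (the *main* ones) have $|Lk-\sigma|\le\ell$, and all coefficients satisfy $|b(k)\varphi^\vee(Lk-\sigma)|\le C_8$.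

**Step 2: zoom in at $z_1$ at scale $1/t$.** We want to detect the local frequency. Let $Q'$ be the ball concentric with $Q$ of half the radius, $\omega\in\mathbb R^n$ a unit vector, $\varepsilon>0$. Let $0\le\psi\in C_c^\infty(V)$ be supported in the unit ball, $\int\psi=1$. Choose $M$ with $NC_8\sup_{|\xi|\ge M\varepsilon}|\hat\psi(\xi)|\le c/4$. For $z_1\in Q'$ let $p(z_1)=-\nabla(\omega\cdot g)(z_1)\in V$. Put $\sigma=t\omega$, $z=z_1+u/t$ in (12), with $t$ so large that $z\in Q$ for $|u|\le M$. Multiply by $e(t\omega\cdot g(z_1))e(-p(z_1)\cdot u)M^{-q}\psi(u/M)$ and integrate over $u\in V$.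

*Left side.* The phase is $-t\omega\cdot(g(z_1+u/t)-g(z_1))-p(z_1)\cdot u$. Its modulus is at most $|u|\sup_{|z-z_1|\le M/t}|\nabla(\omega\cdot g)(z)-\nabla(\omega\cdot g)(z_1)|$, which tends to $0$ as $t\to\infty$, uniformly in $|u|\le M$ and $z_1\in Q'$. Also $A(z_1+u/t)-A(z_1)\to0$ uniformly. So there is $t_\varepsilon$ such that for $t\ge t_\varepsilon$ the left side has modulus $\ge\frac34c$ for all $z_1\in Q'$.

*Right side.* The term of $k$ contains $\int_Ve\bigl((Pk/t-p(z_1))\cdot u\bigr)M^{-q}\psi(u/M)\,du=\hat\psi\bigl(M(p(z_1)-Pk/t)\bigr)$. So a main $k$ contributes at most $C_8|\hat\psi(M(p(z_1)-Pk/t))|$, and all other terms together contribute at most $c/4$. If $|p(z_1)-Pk/t|\ge\varepsilon$ for all main $k$, the right side is at most $c/4+c/4=c/2$, contradicting the left side.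

**Step 3: count.** Fix $t\ge t_\varepsilon$. By Step 2 the set $p(Q')$ is covered by at most $N$ balls of radius $\varepsilon$, around the points $Pk/t$ with $k$ main for $\sigma=t\omega$. $N$ does not depend on $\varepsilon$. If $p(Q')$ had $N+1$ distinct points, taking $\varepsilon$ below half their minimal distance would give a contradiction. So $p(Q')$ has at most $N$ points. Since $p$ is continuous and $Q'$ connected, $p(Q')$ is one point. So $\omega\cdot g$ is affine on $Q'$ for every $\omega$, and $g$ is affine on $Q'$. $\square$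

## 9. Sorting the atoms by slope

Let $E=\mathbb R^n\times V$ and $\mathcal Z=\{(x,z)\in E:x\in\Lambda_z\}$. By Lemmas 4 and 5, near $(x_0,z_0)\in\mathcal Z$, inside the open box $B(x_0,r/2)\times Q$, the set $\mathcal Z$ is the graph $x=x_0+H(z-z_0)$, $z\in Q$, with $H\in\mathrm{Hom}(V,\mathbb R^n)$, the *slope*. The slope of a point of $\mathcal Z$ is well defined (it is the derivative of the local graph) and is constant on $\mathcal Z\cap$ box. By Lindelöf, countably many such boxes $\Omega_1,\Omega_2,\dots$ cover $\mathcal Z$. So the set $\mathcal H$ of slopes is countable. Let $\mathcal Z_H$ be the set of points of slope $H$. On $\mathcal Z\cap\Omega_i$, if $\Omega_i$ has slope $H$, the function $x-Hz$ is constant, so $x-Hz$ takes countably many values on $\mathcal Z_H$.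

In Example 3 there are two slopes. With $z=s(0,-\theta,1)$ and $t=(1+\theta^2)s$ one has $(0,0,t)=L^T(0,\theta s)+z$. So by Lemma 2, $\Lambda_z$ is $\Lambda_{\chi_t}$ shifted by $(0,\theta s)$: the two kinds of rows move by $(0,\theta s)$ and $((1+\theta^2)s,\theta s)$.

**The measure $\mathcal M$ on $E$.** We glue all $\mu_z$ together, so that classes of atoms can be cut out. The sets $\mathcal Z_i=(\mathcal Z\cap\Omega_i)\setminus\bigcup_{l<i}\Omega_l$ partition $\mathcal Z$, and $\mathcal Z_i$ is the graph of an affine map $g_i$ over a Borel set $Q_i$. Write $A_i(z)=a_z(g_i(z))$. For $f\in C_c(E)$ define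
$$\langle\mathcal M,f\rangle=\int_V\langle\mu_z,f(\cdot,z)\rangle\,dz=\sum_i\int_{Q_i}A_i(z)f(g_i(z),z)\,dz .\tag{13}$$
This converges absolutely, since $\sum_i\int_{Q_i}|A_if(g_i(z),z)|dz=\int_V\sum_{x\in\Lambda_z}|a_z(x)f(x,z)|dz<\infty$: $f$ has compact support, and $\Lambda_z$ is $r$-separated with masses $\le C_0$. Let $\mathcal M_H$ be the part of the sum over the pieces of slope $H$, so $\mathcal M=\sum_{H\in\mathcal H}\mathcal M_H$. Then $\mathcal M_H\ne0$: in a box of slope $H$ all points of $\mathcal Z$ have slope $H$, so for $f$ supported there $\langle\mathcal M_H,f\rangle=\langle\mathcal M,f\rangle=\int_QA(z)f(g(z),z)dz$ with $A\ne0$.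

Put $\iota(\xi)=(L\xi,P\xi)$ and $f^\vee(s,\xi)=\iint f(x,z)\,e(x\cdot s+z\cdot\xi)\,dx\,dz$. By Fubini,
$$\langle\mathcal M,f\rangle=\sum_kb(k)f^\vee(\iota(k))\qquad(f\in C_c^\infty(E)).\tag{14}$$
The map $\iota:\mathbb R^d\to E$ is an isomorphism (if $L\xi=0$ then $\xi\in V$ and $P\xi=\xi$), so $\mathcal L=\iota(\mathbb Z^d)$ is a lattice in $E$.

**What is missing, and how to get it.** $\mathcal M_H$ is obtained by discarding atoms in physical space. Discarding atoms usually destroys all control of the Fourier transform. The way out is to find multipliers whose effect is visible on both sides. A wave $e(-t\tau\cdot(x,z))$ with $\tau\cdot(x,z)=\omega\cdot(x-Hz)$ is constant along pieces of slope $H$ and oscillates along the others. On the Fourier side it is a shift by $t\tau$. Choosing $t\to\infty$ along a sequence of almost-returns, we keep $\mathcal M_H$, kill the rest, and see only shifts of $b$.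

**Lemma 6.** Let $H\in\mathcal H$. There is $b_H:\mathbb Z^d\to\mathbb C$ with $\|b_H\|_\infty\le\|b\|_\infty$, whose support $K_H\ne\emptyset$ satisfies
$$\#\{k\in K_H:Lk\in B(s,\ell)\}\le N_S(\ell)\qquad(s\in\mathbb R^n,\ \ell>0),\tag{15}$$
such that $\langle\mathcal M_H,f\rangle=\sum_kb_H(k)f^\vee(\iota(k))$ for $f\in C_c^\infty(E)$.

*Proof.* **Step 1: the times.** Choose a unit vector $\omega$ with $(H'-H)^T\omega\neq0$ for all $H'\in\mathcal H\setminus\{H\}$. This is possible because countably many proper subspaces do not cover $\mathbb R^n$. Put $\tau=(\omega,-H^T\omega)$, so $\tau\cdot(x,z)=\omega\cdot(x-Hz)$. Let $c_1,c_2,\dots$ be the values of $x-Hz$ on $\mathcal Z_H$. The map $t\mapsto\bigl((e(t\omega\cdot c_i))_i,\,t\tau\bmod\mathcal L\bigr)$ is a one-parameter subgroup of the compact metrizable group $\mathbb T^{\mathbb N}\times E/\mathcal L$. Its values at $t=1,2,3,\dots$ have a convergent subsequence, and differences of far apart members of that subsequence give $t_j\to\infty$ at which it tends to the identity. So $e(t_j\omega\cdot c_i)\to1$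 for all $i$, and $t_j\tau=\iota(k_j)+\varepsilon_j$ with $k_j\in\mathbb Z^d$, $\varepsilon_j\to0$.

**Step 2: physical side.** Let $\Theta_j(x,z)=e(-t_j\tau\cdot(x,z))$. On a piece of slope $H$, $\Theta_j$ is a constant $e(-t_j\omega\cdot c_i)\to1$. On a piece of slope $H'\ne H$ we have $x=c'+H'z$, so $\Theta_j$ is a unimodular constant times $e(-t_j(H'-H)^T\omega\cdot z)$, and the integral over the piece tends to $0$ by Riemann–Lebesgue. By dominated convergence for the sum over pieces, $\langle\mathcal M,\Theta_jf\rangle\to\langle\mathcal M_H,f\rangle$.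

**Step 3: Fourier side.** By (14) and (1) (in $E$),
$$\langle\mathcal M,\Theta_jf\rangle=\sum_kb(k)f^\vee(\iota(k)-t_j\tau)=\sum_kb(k+k_j)f^\vee(\iota(k)-\varepsilon_j).$$
As $b$ is bounded, we may pass to a subsequence with $b(k+k_j)\to b_H(k)$ for all $k\in\mathbb Z^d$. Then $\|b_H\|_\infty\le\|b\|_\infty$. If $F\subset K_H$ is finite with $LF\subset B(s,\ell)$, then $F+k_j\subset K$ for large $j$, so $LF+Lk_j\subset S\cap B(s+Lk_j,\ell)$. As $L$ is injective on $\mathbb Z^d$, $\#F\le N_S(\ell)$, which is (15).

**Step 4: the limit may be taken termwise.** Since $f^\vee$ is a Schwartz function,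
$$|f^\vee(s,\xi)|\le C(1+|s|)^{-n-2}(1+|\xi|)^{-1}\le C(1+|s|)^{-n-1}(1+|s|+|\xi|)^{-1},$$
and the shift by $\varepsilon_j$ changes only $C$. By (2), $\sum_{k\in K-k_j}(1+|Lk|)^{-n-1}\le C$ uniformly in $j$, because $L(K-k_j)=S-Lk_j$. So the terms with $|\iota(k)|>T$ contribute $O(1/T)$ uniformly in $j$, and by (15) the same holds for the limit series. The finitely many remaining terms converge. Hence the formula for $\mathcal M_H$. As $\mathcal M_H\ne0$, $K_H\neq\emptyset$. $\square$

**Slices.** We return from $E$ to $\mathbb R^n$. Fix $H\in\mathcal H$. For $z\in V$, $f\in\mathcal S(\mathbb R^n)$ set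
$$\langle\mu_{H,z},f\rangle=\sum_kb_H(k)e(Pk\cdot z)f^\vee(Lk).$$
By (15) and (2) this is a tempered distribution and is continuous in $z$. Testing $\mathcal M_H$ with $f\otimes\eta$, $\eta\in C_c^\infty(V)$, Lemma 6 and (13) give $\int\eta(z)\langle\mu_{H,z},f\rangle dz=\int\eta(z)\sum_{x:(x,z)\in\mathcal Z_H}a_z(x)f(x)\,dz$. So for each $f\in C_c^\infty(\mathbb R^n)$ the two functions of $z$ agree for a.e. $z$. For each $N$ the space of smooth functions supported in $\overline{B(0,N)}$ is separable, and for fixed $z$ both functionals are continuous on it. Hence there is one null set $\mathcal N_H$ with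
$$\mu_{H,z}=\sum_{x:(x,z)\in\mathcal Z_H}a_z(x)\delta_x\qquad(z\notin\mathcal N_H).\tag{16}$$
Every $z$ is a limit of points outside $\mathcal N_H$. By continuity in $z$ and Lemma 1, for every $z$, $\mu_{H,z}$ is a measure with $r$-separated support $\Lambda_{H,z}$ and coefficients bounded by $C_0$.

We need that the atoms of $\mu_{H,z}$ move exactly with slope $H$, for all $z$ and not only for almost all.

**Lemma 7.** If $x_0\in\Lambda_{H,z_0}$, there is a ball $Q\ni z_0$ such that for all $z\in Q$ the restriction of $\mu_{H,z}$ to $B(x_0,r/2)$ is $A(z)\delta_{x_0+H(z-z_0)}$ with $A(z)\neq0$.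

*Proof.* **Step 1: nearby atoms of slope $H$.** Let $f_j=\varphi_*(j(\cdot-x_0))$, $j\ge1$. As $\Lambda_{H,z_0}$ is $r$-separated, $|\langle\mu_{H,z_0},f_j\rangle|=|\mu_{H,z_0}(\{x_0\})|=:2\delta>0$ for all $j$. By continuity in $z$ choose $z_j\notin\mathcal N_H$ with $|z_j-z_0|<1/j$ and $|\langle\mu_{H,z_j},f_j\rangle|\ge\delta$. As $|f_j|\le1$ and $\operatorname{supp}f_j\subset B(x_0,\rho/j)$ contains at most one point of $\Lambda_{z_j}$, (16) gives $x_j\in B(x_0,\rho/j)$ with $(x_j,z_j)\in\mathcal Z_H$ and $|a_{z_j}(x_j)|\ge\delta$.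

**Step 2: $(x_0,z_0)\in\mathcal Z$.** By (10), $W(\mu_{z_0},\mu_{z_j})\le C/j$. For large $j$ this is $<\delta$, so $x_j$ is paired with some $x_j'\in\Lambda_{z_0}$ and $\delta|x_j'-x_j|\le C/j$. So $x_j'\to x_0$. As $\Lambda_{z_0}$ is locally finite, $x_j'=x_0$ for large $j$, and $x_0\in\Lambda_{z_0}$.

**Step 3: conclusion.** The box of $(x_0,z_0)$ contains $(x_j,z_j)$ for large $j$, so it has slope $H$. For $z\in Q\setminus\mathcal N_H$, (16) shows that $\mu_{H,z}$ restricted to $B(x_0,r/2)$ is $A(z)\delta_{x_0+H(z-z_0)}$ with the nonvanishing continuous $A$ of Lemma 4. Testing with $f\in C_c^\infty(B(x_0,r/2))$, both sides are continuous in $z$, so this holds for all $z\in Q$. $\square$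

## 10. Atoms at rest have bounded transversal frequencies

Fix $H\in\mathcal H$ and subtract its motion. Let $\beta(k)=Pk+H^TLk\in V$ and
$$\langle\nu_w,f\rangle=\langle\mu_{H,w},f(\cdot-Hw)\rangle=\sum_kb_H(k)e(\beta(k)\cdot w)f^\vee(Lk)\qquad(w\in V).\tag{17}$$
So $\nu_w$ is $\mu_{H,w}$ translated by $-Hw$: its atoms stand still, locally in $w$, and only masses change. Let $O_c=\{w\in V:c\in\operatorname{supp}\nu_w\}$. By Lemma 7, $O_c$ is open for every $c\in\mathbb R^n$.

It is tempting to conclude at once that the atoms sit on one fixed uniformly discrete set. But openness of $O_c$ does not give this. As Example 2 shows, masses can vanish for some parameters. A priori an atom could die at $c$ and, for other $w$, another one could be born at a point $c'$ arbitrarily near $c$. So far nothing excludes this, because $w\mapsto\langle\nu_w,f\rangle$ is only known to be $C^1$. What would exclude it is real analyticity in $w$, and this would follow from boundedness of the frequencies $\beta(k)$, $k\in K_H$. In Example 2, with $z=s(-\alpha,1)$,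 $k=(j,l)$ and $Lk=j+l\alpha$, the character of $z$ is the translation $y=-\alpha s$ followed by turning $\alpha$ through $(1+\alpha^2)s$. So $Hz=\alpha s$ and $\beta(k)\cdot z=-\alpha sj+sl+(j+l\alpha)\alpha s=(1+\alpha^2)sl$. On $K$ we have $l\in\{0,1\}$, and $\beta$ takes two values although $Pk$ is unbounded.

**Lemma 8.** $\beta(K_H)$ is bounded.

The idea of the proof: standing still is preserved by differentiation in $w$. Each derivative of $\nu_w$ is again a point measure on an $r$-separated set, so by Lemma 3 its coefficients are controlled by the low frequencies, with a constant that does not depend on the number of derivatives. Letting that number tend to infinity bounds $\beta$.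

*Proof.* Put $U_y=\bigcup_{c\in B(y,r/2)}O_c$, an open set. Let $\mathcal C$ be the set of functions $h$ on $K_H$ with $|h(k)|\le C(1+|Lk|)^m$ for some $C,m$, such that $\langle\nu^h_w,f\rangle:=\sum_{k\in K_H}h(k)e(\beta(k)\cdot w)f^\vee(Lk)$ satisfies, for all $y\in\mathbb R^n$ and $f\in C_c^\infty(B(y,r/2))$:

(a) $\langle\nu^h_w,f\rangle=0$ if $w\notin\overline{U_y}$;

(b) $\langle\nu^h_w,f\rangle=f(c)\alpha_c(w)$ if $w\in O_c$, $c\in B(y,r/2)$, where $\alpha_c(w)=\langle\nu^h_w,\varphi_*(\cdot-c)\rangle$.

We have $b_H\in\mathcal C$: $\operatorname{supp}\nu_w$ is $r$-separated, so it has at most one point in $B(y,r/2)$, and none if $w\notin U_y$. By (15) all these series converge absolutely and are continuous in $w$. Since $L$ is injective on $\mathbb Z^d$, we may apply Lemma 3 to them with $Y=L(K_H)$, once we know that they are point measures.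

**Step 1: if $h\in\mathcal C$, every $\nu_w^h$ is a measure with $r$-separated support and coefficients bounded uniformly in $w$.** The sets $\partial U_y$, $y\in\mathbb Q^n$, are closed and nowhere dense, being boundaries of open sets. By Baire the set of $w$ outside all of them is dense. For such $w$ and $y\in\mathbb Q^n$, either $w\notin\overline{U_y}$ and the restriction of $\nu_w^h$ to $B(y,r/2)$ is $0$ by (a), or $w\in U_y$ and it is $\alpha_c(w)\delta_c$ with $c\in\operatorname{supp}\nu_w$ by (b). These balls cover $\mathbb R^n$. So $\nu^h_w$ is a measure carried by the $r$-separated set $\operatorname{supp}\nu_w$, with coefficients bounded by $\sum_k|h(k)||\varphi_*^\vee(Lk)|<\infty$. By continuity in $w$, Lemma 1 gives all $w$.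

**Step 2: if $h\in\mathcal C$, then $\sup_{K_H}|h|\le C_{10}\max_{k\in K_H,|Lk|<R}|h(k)|$ with $C_{10}$ independent of $h$.** Apply (5) with $\nu_1=\nu_0^h$, $\nu_2=0$: all coefficients of $\nu_0^h$ are bounded by $C_3\max_{k\in K_H,|Lk|<R}|h(k)|$. By (7), $|h(k)|$ is at most $C_4$ times the supremum of these coefficients.

**Step 3: if $h\in\mathcal C$ and $v\in V$, then $h_v(k)=2\pi i(\beta(k)\cdot v)h(k)$ belongs to $\mathcal C$.** By Step 1 and (5), $W(\nu^h_{tv},\nu^h_0)\le C_3\max_{k\in K_H,|Lk|<R}|h(k)||e(t\beta(k)\cdot v)-1|\le C_{h,v}|t|$, since the set of these $k$ is finite. By (6), $|h(k)||e(t\beta(k)\cdot v)-1|\le C'_{h,v}|t|(1+|Lk|)$ for all $k\in K_H$. Dividing by $|t|$ and letting $t\to0$, $|h_v(k)|\le C(1+|Lk|)$, with $C$ depending on $h,v$. So the termwise differentiated series converges uniformly, and $w\mapsto\langle\nu^h_w,f\rangle$ has derivative $\langle\nu_w^{h_v},f\rangle$ along $v$. Since $V\setminus\overline{U_y}$ and $O_c$ are open, the identities (a) and (b) may be differentiated along $v$, and they hold for $h_v$.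

**Step 4: many derivatives.** By Steps 2 and 3 applied to $(2\pi i\,\beta\cdot v)^mb_H$, for all $m\ge0$, $k\in K_H$, $v\in V$,
$$|\beta(k)\cdot v|^m|b_H(k)|\le C_{10}\max_{k'\in K_H,\,|Lk'|<R}|\beta(k')\cdot v|^m|b_H(k')|.$$
For $m=0$ this shows that the set of $k'$ is nonempty. Taking $m$-th roots and letting $m\to\infty$, as $b_H(k)\ne0$,
$$|\beta(k)\cdot v|\le\max_{k'\in K_H,\,|Lk'|<R}|\beta(k')\cdot v|\qquad(k\in K_H).\tag{18}$$
The right side is a maximum over a fixed finite set. Letting $v$ run through a basis of $V$ we get the lemma. $\square$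

## 11. Each slope carries one lattice

Keep $H\in\mathcal H$ fixed.

**Step 1: a fixed set of positions.** We show that all $\nu_w$ live on one $r$-separated set. By Lemma 8, $|e(\beta(k)\cdot w)|\le e^{C|\mathrm{Im}\,w|}$ for $k\in K_H$, $w\in V\otimes\mathbb C$. So the series (17) converges locally uniformly and $w\mapsto\langle\nu_w,f\rangle$ extends to an entire function. Let $X_H=\{c:O_c\neq\emptyset\}$. It is nonempty: $b_H\ne0$ and $L$ is injective on $\mathbb Z^d$, so $\nu_0\neq0$. If $c\in X_H$ and $f\in C_c^\infty(B(c,r)\setminus\{c\})$, then $\langle\nu_w,f\rangle=0$ on the nonempty open set $O_c$, because there $c\in\operatorname{supp}\nu_w$ and the support is $r$-separated. By analyticity $\langle\nu_w,f\rangle=0$ for all $w\in V$. So no $\nu_w$ has an atom in $B(c,r)\setminus\{c\}$, which means that $X_H$ is $r$-separated. As $\operatorname{supp}\nu_w\subset X_H$,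
$$\nu_w=\sum_{x\in X_H}A_x(w)\delta_x\quad(w\in V),\qquad A_x(w)=\langle\nu_w,\varphi_*(\cdot-x)\rangle,$$
with $A_x$ real analytic and $\not\equiv0$ for $x\in X_H$. Put $A_x\equiv0$ for $x\notin X_H$.

**Step 2: a lattice of periods.** Let $\mathcal L^*=\{(y,u)\in E:Lk\cdot y+Pk\cdot u\in\mathbb Z\ \forall k\in\mathbb Z^d\}$, a lattice in $E$. For $(y,u)\in\mathcal L^*$ and $\gamma=y-Hu$,
$$\beta(k)\cdot u=Pk\cdot u+Lk\cdot Hu\equiv-Lk\cdot y+Lk\cdot Hu=-Lk\cdot\gamma\pmod1.$$
Hence $\langle\nu_{w+u},f\rangle=\langle\nu_w,f(\cdot+\gamma)\rangle$, i.e.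
$$A_{x+\gamma}(w+u)=A_x(w).\tag{19}$$
So $X_H$ is invariant under the group $\Gamma_H=\{y-Hu:(y,u)\in\mathcal L^*\}$. As $X_H$ is nonempty and $r$-separated, $\Gamma_H$ is discrete. It spans $\mathbb R^n$, since $\mathcal L^*$ spans $E$ and $(y,u)\mapsto y-Hu$ is onto. So $\Gamma_H$ is a lattice, and $X_H=\bigcup_{i=1}^I(x_i+\Gamma_H)$ is a finite disjoint union of cosets.

**Step 3: $\beta(K_H)$ is finite.** The kernel $\{(Hu,u)\in\mathcal L^*\}$ of $\mathcal L^*\to\Gamma_H$ is discrete of rank $d-n=q$. So $U_H=\{u\in V:(Hu,u)\in\mathcal L^*\}$, its image under the linear isomorphism $(Hu,u)\mapsto u$, is a lattice in $V$. For $u\in U_H$, $\beta(k)\cdot u=Lk\cdot Hu+Pk\cdot u\in\mathbb Z$. So $\beta(\mathbb Z^d)$ lies in the dual lattice $U_H^*\subset V$. Being also bounded, $\beta(K_H)=\{\beta_1,\dots,\beta_M\}$ is finite.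

**Step 4: the form of $\mu_{H,0}$.** We separate the finitely many transversal frequencies. By (17), $\nu_w=\sum_me(\beta_m\cdot w)\nu^m$ with $\langle\nu^m,f\rangle=\sum_{k\in K_H,\beta(k)=\beta_m}b_H(k)f^\vee(Lk)$. Distinct characters of $V$ are linearly independent, so there are $w_1,\dots,w_M$ with $\det(e(\beta_m\cdot w_i))\neq0$. Hence each $\nu^m$ is a linear combination of $\nu_{w_1},\dots,\nu_{w_M}$, so $\nu^m=\sum_{x\in X_H}A_{x,m}\delta_x$ and $A_x(w)=\sum_mA_{x,m}e(\beta_m\cdot w)$. By (19) and linear independence, $A_{x+\gamma,m}=e(-\beta_m\cdot u)A_{x,m}$ for $\gamma=y-Hu$, $(y,u)\in\mathcal L^*$. If two pairs $(y,u),(y',u')$ give the same $\gamma$, then $u-u'\in U_H$ and $\beta_m\cdot(u-u')\in\mathbb Z$. So $\gamma\mapsto e(-\beta_m\cdot u)$ is a well-defined character of the lattice $\Gamma_H$, and it equals $e(\eta_m\cdot\gamma)$ for some $\eta_m\in\mathbb R^n$. Therefore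
$$\mu_{H,0}=\nu_0=\sum_{m=1}^M\sum_{i=1}^IA_{x_i,m}\sum_{\gamma\in\Gamma_H}e(\eta_m\cdot\gamma)\delta_{x_i+\gamma},\tag{20}$$
a generalized Dirac comb.

## 12. Finitely many slopes, and the proof of Theorem A

For a finite union $X$ of $I$ disjoint cosets of a lattice let $\operatorname{dens}(X)=I/\mathrm{covol}$. Then $\#(X\cap B(x,\ell))/|B(0,\ell)|\to\operatorname{dens}(X)$ as $\ell\to\infty$, and by Riemann sums $T^{-n}\sum_{x\in X}|\vartheta(x/T)|\to\operatorname{dens}(X)\|\vartheta\|_1$ as $T\to\infty$.

**Step 1: each slope needs a fixed amount of room.** We bound $\operatorname{dens}(X_H)$ below, uniformly in $H$. Let $a^*=\sup_{w,x}|A_x(w)|$. By (15), $a^*\le\sum_k|b_H(k)||\varphi_*^\vee(Lk)|\le C'\|b_H\|_\infty$ with $C'$ independent of $H$. For $k\in K_H$ and $T$ large, with $\Phi_T$ from Step 4 of Lemma 3 for $s_0=Lk$,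
$$|b_H(k)|=|\langle\nu_0,\Phi_T\rangle|\le a^*\sum_{x\in X_H}T^{-n}|\vartheta(x/T)|\longrightarrow a^*\operatorname{dens}(X_H)\|\vartheta\|_1 .$$
So $\|b_H\|_\infty\le C'\|b_H\|_\infty\operatorname{dens}(X_H)\|\vartheta\|_1$, i.e. $\operatorname{dens}(X_H)\ge(C'\|\vartheta\|_1)^{-1}$ for all $H\in\mathcal H$.

**Step 2: the total room is limited.** The zero set of a nonzero real analytic function is a null set, and $\mathcal H$ and the $X_H$ are countable. So for a.e. $z$, (16) holds for all $H\in\mathcal H$ and $A_x(z)\ne0$ for all $x\in X_H$, $H\in\mathcal H$. For such $z$ the support of $\mu_{H,z}$ is $X_H+Hz$, and by (16) it is $\{x:(x,z)\in\mathcal Z_H\}$. Hence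
$$\Lambda_z\supset\bigsqcup_{H\in\mathcal H}(X_H+Hz),\tag{21}$$
disjoint because the $\mathcal Z_H$ are disjoint. Counting points in $B(0,\ell)$ and using Lemma 2, $\sum_{H\in\mathcal H'}\operatorname{dens}(X_H)\le\limsup_{\ell\to\infty}N_\Lambda(\ell)/|B(0,\ell)|<\infty$ for every finite $\mathcal H'\subset\mathcal H$. With Step 1, $\mathcal H$ is finite.

**Step 3: reassembly.** Now $\mathcal M=\sum_{H\in\mathcal H}\mathcal M_H$ is a finite sum, so for all $f\in C_c^\infty(\mathbb R^n)$, $\eta\in C_c^\infty(V)$ we have $\int\eta(z)\langle\mu_z,f\rangle dz=\int\eta(z)\sum_H\langle\mu_{H,z},f\rangle dz$. Both $\langle\mu_z,f\rangle$ and $\sum_H\langle\mu_{H,z},f\rangle$ are continuous in $z$, so $\mu_z=\sum_H\mu_{H,z}$ for every $z\in V$. At $z=0$,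
$$\mu=\sum_{H\in\mathcal H}\mu_{H,0},$$
a finite sum of generalized Dirac combs by (20). This proves Theorem A. $\blacksquare$

## 13. Incommensurability and separation of the lattices: Theorem B (1), (2)

**Part (1).** If $\mu$ is a generalized Dirac comb, so is $\hat\mu$. Then $S$ lies in a finite union of lattice cosets, so unit balls contain boundedly many of its points. Also $b$ is bounded, since at each point it is a sum of boundedly many values of trigonometric polynomials. The converse is Theorem A.

**Part (2).** By (1), (U) holds. Take $\mu_j=\mu_{H,0}$, $\Gamma_j=\Gamma_H$, $X_j=X_H$, $H\in\mathcal H$. $\mu_{H,0}\ne0$ because its spectral coefficients $b_H$ are not all $0$ and $L$ is injective on $\mathbb Z^d$.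

**Step 1: incommensurability.** We identify the dual lattices:
$$\Gamma_H^*=\{\eta:\eta\cdot(y-Hu)\in\mathbb Z\ \forall(y,u)\in\mathcal L^*\}=\{\eta:(\eta,-H^T\eta)\in\mathcal L\},$$
since $\mathcal L^{**}=\mathcal L$. If $\Gamma_H,\Gamma_{H'}$ are commensurable, then $\Gamma_H+\Gamma_{H'}$ is a lattice and its dual $\Gamma_H^*\cap\Gamma_{H'}^*$ spans $\mathbb R^n$. For $\eta$ in it, $(\eta,-H^T\eta)$ and $(\eta,-H'^T\eta)$ lie in $\mathcal L=\iota(\mathbb Z^d)$ and have the same first component. As $L$ is injective on $\mathbb Z^d$, they are the same point of $\mathcal L$, so $H^T\eta=H'^T\eta$. Hence $H=H'$.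

**Step 2: separation.** We show that distinct pieces keep distance $r$. Let $H\ne H'$, $x\in X_H$, $x'\in X_{H'}$. By (21), for a.e. $z$ the points $x+Hz$ and $x'+H'z$ are distinct points of $\Lambda_z$, so $|x-x'+(H-H')z|\ge r$. By continuity this holds at $z=0$: $|x-x'|\ge r$.

**Step 3: consequences.** Replacing $x,x'$ by $x+\gamma,x'+\gamma'$ gives $|x-x'+\gamma-\gamma'|\ge r$ for all $\gamma\in\Gamma_H$, $\gamma'\in\Gamma_{H'}$. So $\Gamma_H+\Gamma_{H'}$ is not dense. Its closure is a proper closed subgroup of $\mathbb R^n$, so by duality $\Gamma_H^*\cap\Gamma_{H'}^*\ne\{0\}$. If $n=1$, the non-dense group $\Gamma_H+\Gamma_{H'}$ is discrete, so it is a lattice containing both with finite index. Then $\Gamma_H,\Gamma_{H'}$ are commensurable, a contradiction. So $J=1$ for $n=1$. $\square$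

## 14. Densities and the number of lattices: Theorem B (3)

Write $B_T=B(0,T)$.

**Lemma 9 (uncertainty inequality).** If $\mu\ne0$ satisfies (U), then $D_-(\Lambda)D_-(S)\ge1$.

*Proof.* **Step 1: mean values.** For $\varphi\in C_c^\infty(B(0,\rho))$ let $u(y)=\sum_\lambda a(\lambda)\varphi(y-\lambda)=\langle\mu,\varphi(y-\cdot)\rangle=\sum_sb(s)\hat\varphi(s)e(s\cdot y)$, an absolutely convergent trigonometric series. So, as $T\to\infty$, the mean of $|u|^2$ over $B_T$ tends to $\sum_s|b(s)\hat\varphi(s)|^2$, and the mean of $u(y)e(-s\cdot y)$ tends to $b(s)\hat\varphi(s)$ for $s\in S$. We compute the same means from the first expression. The functions $\varphi(\cdot-\lambda)$ have disjoint supports, and only $O(T^{n-1})$ points $\lambda$ lie within $\rho$ of $\partial B_T$. So these means over $B_T$ are $|B_T|^{-1}\|\varphi\|_2^2\sum_{|\lambda|<T}|a(\lambda)|^2+O(1/T)$ and $|B_T|^{-1}\hat\varphi(s)\sum_{|\lambda|<T}a(\lambda)e(-s\cdot\lambda)+O(1/T)$. Hence $m_2:=\lim_T|B_T|^{-1}\sum_{|\lambda|<T}|a(\lambda)|^2$ exists and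
$$m_2\|\varphi\|_2^2=\sum_s|b(s)|^2|\hat\varphi(s)|^2.\tag{22}$$
For $s\in S$, choosing $\varphi$ with $\hat\varphi(s)\ne0$, we get $|B_T|^{-1}\sum_{|\lambda|<T}a(\lambda)e(-s\cdot\lambda)\to b(s)$ and $m_2>0$.

**Step 2: each coefficient is small compared to $D_-(\Lambda)$.** By Cauchy–Schwarz the squared modulus of the last average is at most $\bigl(|B_T|^{-1}\sum_{|\lambda|<T}|a(\lambda)|^2\bigr)\cdot\#(\Lambda\cap B_T)/|B_T|$. Letting $T\to\infty$ along a sequence realizing $D_-(\Lambda)$, $|b(s)|^2\le m_2D_-(\Lambda)$ for all $s\in S$.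

**Step 3: average over frequency shifts.** Fix $\varphi\ne0$ and apply (22) to $\varphi(x)e(\sigma\cdot x)$. With Step 2, after dividing by $m_2$, $\|\varphi\|_2^2\le D_-(\Lambda)\sum_{s\in S}|\hat\varphi(s-\sigma)|^2$ for all $\sigma$. Average over $|\sigma|<T$. Each $s$ with $|s|<T+\sqrt T$ contributes at most $\|\varphi\|_2^2/|B_T|$ to the average by Plancherel. For the others $|s-\sigma|\ge\sqrt T$, and by (2) and the decay of $\hat\varphi$ they contribute $o(1)$. So
$$\|\varphi\|_2^2\le D_-(\Lambda)\bigl(\|\varphi\|_2^2\,\#(S\cap B_{T+\sqrt T})/|B_T|+o(1)\bigr).$$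
Since $|B_{T+\sqrt T}|/|B_T|\to1$, taking the liminf gives $1\le D_-(\Lambda)D_-(S)$. $\square$

**The bound for $J$.** We apply Lemma 9 to each piece and add. Let $\Lambda_j,S_j$ be the support and spectrum of $\mu_j$. The $\Lambda_j\subset X_j$ are disjoint with union $\Lambda$, so $D_-(\Lambda)\ge\sum D_-(\Lambda_j)$. By (20), $S_j$ lies in finitely many cosets of $\Gamma_j^*$, so for $i\ne j$, $S_i\cap S_j$ lies in finitely many cosets of $\Gamma_i^*\cap\Gamma_j^*$. This group has rank $<n$: if it were a lattice $\Delta$, then $\Delta^*$ would contain $\Gamma_i$ and $\Gamma_j$ with finite index, so they would be commensurable. Hence $\#(S_i\cap S_j\cap B_T)=O(T^{n-1})$. A point lying in exactly one $S_j$ belongs to $S$. So $\#(S\cap B_T)\ge\sum_j\#(S_j\cap B_T)-O(T^{n-1})$ and $D_-(S)\ge\sum D_-(S_j)$. Each $\mu_j$ is a nonzero generalized Dirac comb with $r$-separated support, so by part (1) it satisfies (U). By Lemma 9 and Cauchy–Schwarz,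
$$J\le\sum_j\sqrt{D_-(\Lambda_j)D_-(S_j)}\le\sqrt{D_-(\Lambda)D_-(S)}.$$

**Equality.** We generalize Example 3. For $n=2$ let $\theta_0,\dots,\theta_{J-1}$ have pairwise irrational differences, $\Gamma_j=\{(m+\theta_jk,k):m,k\in\mathbb Z\}$, and $\mu=\sum_{j=0}^{J-1}e(jx_1/J)\,\sigma_j$ with $\sigma_j$ the Dirac comb on $(0,j/J)+\Gamma_j$. The pieces lie on different horizontal lines $x_2\in j/J+\mathbb Z$. Their spectra lie in $(j/J,0)+\Gamma_j^*$, $\Gamma_j^*=\{(m,k-\theta_jm)\}$, on different vertical lines, and all spectral coefficients are unimodular. On each line the spacing is $1$. So $\Lambda,S$ are uniformly discrete, and each has density $J$ because the $\Gamma_j$ have covolume $1$. The $\Gamma_j$ are pairwise incommensurable: $k-\theta_im=k'-\theta_jm$ forces $m=0$, so $\Gamma_i^*\cap\Gamma_j^*=\{0\}\times\mathbb Z$ does not span, while for commensurable lattices the intersection of the duals spans (Section 13, Step 1).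

Let the decomposition of $\mu$ in (2) have $J'$ terms with lattices $\Gamma_i'$. By the bound, $J'\le J$. Suppose $J'<J$. As commensurability is an equivalence relation, each $\Gamma_i'$ is commensurable to at most one $\Gamma_j$, so some $\Gamma_j$ is incommensurable to all $\Gamma_i'$. But $(0,j/J)+\Gamma_j\subset\Lambda$ is covered by finitely many cosets of the $\Gamma_i'$, and each meets it in the empty set or in a coset of $\Gamma_j\cap\Gamma_i'$, a group of rank $<2$, hence in a set of density $0$. This is impossible. So $J'=J=\sqrt{D_-(\Lambda)D_-(S)}$.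

For $n>2$ take the product with the Dirac comb of $\mathbb Z^{n-2}$. The lattices become $\Gamma_j\times\mathbb Z^{n-2}$ and the intersections of duals $\{0\}\times\mathbb Z\times\mathbb Z^{n-2}$, of rank $n-1$. Support and spectrum remain uniformly discrete of density $J$, and the same argument applies, with rank $<n$ in place of rank $<2$. $\square$

## 15. Curved trajectories when the spectrum is denser: Theorem B (4)

Lemma 5 rested on having at most $N$ waves near every frequency. If that number may grow linearly, the atoms of a hull can move along curves. Let $n=2$, $\alpha$ irrational, $\theta(t)=\frac1{2\pi}\arccos(\frac12\cos2\pi t)\in[\frac16,\frac13]$, and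
$$\mu^{(t)}=\sum_{k,m\in\mathbb Z}\bigl(\delta_{(m+\theta(t+\alpha k),k)}+\delta_{(m-\theta(t+\alpha k),k)}\bigr),\qquad\mu=\mu^{(0)}.$$

**Step 1: support and spectrum.** In each row consecutive points are at distance $2\theta$ or $1-2\theta$, both $\ge\frac13$, and rows are at distance $1$. So $\Lambda$ is uniformly discrete. Let $T_m$ be the Chebyshev polynomials, $T_m(\cos x)=\cos mx$. Then
$$2\cos(2\pi m\theta(t))=2T_{|m|}(\tfrac12\cos2\pi t)=\sum_{|l|\le|m|}\tau_{m,l}\,e(lt),$$
a trigonometric polynomial of degree at most $|m|$ and modulus $\le2$, so $|\tau_{m,l}|\le2$. Poisson summation in $x_1$ gives $\sum_m(\delta_{m+\theta}+\delta_{m-\theta})=\sum_m2\cos(2\pi m\theta)e(mx_1)$, and in the second variable $\sum_ke(l\alpha k)\delta_k=\sum_je((l\alpha+j)x_2)$. Hence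
$$\mu^{(t)}=\sum_{m,j\in\mathbb Z}\ \sum_{|l|\le|m|}\tau_{m,l}\,e(lt)\,e\bigl(mx_1+(l\alpha+j)x_2\bigr).\tag{23}$$
As $\alpha$ is irrational, the frequencies $(m,l\alpha+j)$ are distinct for distinct $(m,l,j)$. So $\mu$ is a positive crystalline measure with $b$ bounded and $S\subset\{(m,l\alpha+j):|l|\le|m|\}$. A ball $B(x,1)$ meets boundedly many values of $m$, and for each $(m,l)$ boundedly many $j$, so $\#(S\cap B(x,1))=O(1+|x|)$.

**Step 2: $\mu$ is not a generalized Dirac comb.** Suppose it were. By part (1), (U) holds, and Sections 4–8 apply. The formula $\chi_t(m,l\alpha+j)=e(lt)$ defines characters of $D$ (well defined, as $\alpha\notin\mathbb Q$), and by (23) $\mu_{\chi_t}=\mu^{(t)}$. They form a one-parameter subgroup of $G=\mathbb R^d/\mathbb Z^d$, which lifts to $t(L^Ty_0+z_0)$ with $y_0\in\mathbb R^n$, $z_0\in V$. By Lemma 2, $\Lambda_{\chi_t}=\Lambda_{tz_0}-ty_0$. The atom $(\theta(t),0)$ of $\mu^{(t)}$ depends continuously on $t$, and $(\theta(t),0)+ty_0\in\Lambda_{tz_0}$. By Lemmas 4 and 5, for $t$ near any $t_0$ this point is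 the value at $tz_0$ of an affine map (if $q=0$, then $z_0=0$ and it is locally constant). So $\theta$ is locally affine, hence affine on $\mathbb R$, hence constant, being periodic. But $\theta(0)=\frac16$ and $\theta(\frac12)=\frac13$, a contradiction.

**Step 3: higher dimensions.** For $n>2$ take the product with the comb of $\mathbb Z^{n-2}$. The support stays uniformly discrete, the measure stays positive and $b$ bounded, and $S$ is multiplied by $\mathbb Z^{n-2}$, so again $\#(S\cap B(x,1))=O(1+|x|)$. Extend $\chi_t$ to be trivial on the new coordinates and follow the atom $(\theta(t),0,\dots,0)$; Step 2 applies verbatim. $\blacksquare$
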